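\title{Products of $\mathbb{R}$-factorizable groups with compact groups}

\begin{abstract}
A topological group is $\mathbb{R}$-factorizable if each of its continuous real-valued functions factors through a continuous homomorphism to a second-countable group. We show that the statement ``the product of an $\mathbb{R}$-factorizable group with a compact group is $\mathbb{R}$-factorizable'' can be neither proved nor refuted in ZFC, if ZFC is consistent. In ZFC, for an $\mathbb{R}$-factorizable group $G$ and a compact group $K$, the product $G\times K$ is $\mathbb{R}$-factorizable if and only if $G$ is pseudo-$\omega_1$-compact or $K$ is metrizable. Under $\mathrm{MA}_{\omega_1}$ every $\mathbb{R}$-factorizable group is pseudo-$\omega_1$-compact. On the other hand, every model of $2^{\omega_1}=\omega_2$ has a ccc forcing extension that contains an $\mathbb{R}$-factorizable Boolean group of cardinality $\omega_1$ with a continuous map onto the discrete space $\omega_1$.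
\end{abstract}

\section{Introduction}\label{sec:intro}

All topological groups in this paper are Hausdorff, hence Tychonoff spaces. A topological group $G$ is \emph{$\mathbb{R}$-factorizable} if for every continuous function $f\colon G\to\mathbb{R}$ there are a second-countable topological group $H$, a continuous homomorphism $\pi\colon G\to H$ and a continuous function $h\colon H\to\mathbb{R}$ with $f=h\circ\pi$. The group $G$ itself may be large, but each single real-valued function on it is already visible on a small homomorphic image. A second-countable group has the property with $\pi=\mathrm{id}$. It is known that every compact (indeed every pseudocompact) group and every Lindel\"of group is $\mathbb{R}$-factorizable. An uncountable discrete group is not (Example~\ref{ex:narrow}). We consider the following problem from \cite{source}.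

\begin{quote}
\emph{Let $G$ be an $\mathbb{R}$-factorizable group and $K$ a compact group. Must the product group $G\times K$ be $\mathbb{R}$-factorizable?}
\end{quote}

One would guess that the answer is yes. It is yes when $G$ is Lindel\"of, because then $G\times K$ is Lindel\"of. In general, a continuous function on $G\times K$ gives a continuous map of $G$ into the space $C(K)$ of continuous real functions on $K$ with the supremum norm. If the image of this map is separable, the map is described by countably many real functions on $G$, and these can be factored simultaneously. So a counterexample needs a continuous map of $G$ onto a nonseparable metric space, and the following notion describes when there is one. A family of subsets of a space is \emph{discrete} if every point has a neighborhood that meets at most one member of the family; members with different indices are then disjoint. A space is \emph{pseudo-$\omega_1$-compact} if every discrete family of nonempty open subsets is countable. A Lindel\"of space is pseudo-$\omega_1$-compact, since countably many of those neighborhoods cover it.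

\begin{theorem}\label{thm:product}
Let $G$ be an $\mathbb{R}$-factorizable group and $K$ a compact group. Then $G\times K$ is $\mathbb{R}$-factorizable if and only if $G$ is pseudo-$\omega_1$-compact or $K$ is metrizable.
\end{theorem}

The compact group $(\mathbb{Z}/2)^{\omega_1}$ is not metrizable: countably many basic neighborhoods of the identity restrict only countably many coordinates, so the identity is not a $G_\delta$-point. Hence, in any model of ZFC, the problem has a positive answer if and only if every $\mathbb{R}$-factorizable group is pseudo-$\omega_1$-compact. This is where set theory enters.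

\begin{theorem}\label{thm:MA}
$\mathrm{MA}_{\omega_1}$ implies that every $\mathbb{R}$-factorizable group is pseudo-$\omega_1$-compact. Hence under $\mathrm{MA}_{\omega_1}$ the product of an $\mathbb{R}$-factorizable group with a compact group is $\mathbb{R}$-factorizable.
\end{theorem}

A group is \emph{Boolean} if $g+g=0$ for all its elements $g$; such a group is a vector space over the field $\mathbb{F}_2$.

\begin{theorem}\label{thm:forcing}
If $V\models\mathrm{ZFC}+2^{\omega_1}=\omega_2$, then there is a ccc forcing extension of $V$ that contains an $\mathbb{R}$-factorizable Boolean group $G$ with $|G|=\omega_1$ and a continuous map of $G$ onto the discrete space $\omega_1$. In this extension $G\times K$ is not $\mathbb{R}$-factorizable for any nonmetrizable compact group $K$, for example for $K=(\mathbb{Z}/2)^{\omega_1}$.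
\end{theorem}

\begin{corollary}\label{cor:independent}
If ZFC is consistent, then ZFC neither proves nor refutes the statement that the product of an $\mathbb{R}$-factorizable group with a compact group is always $\mathbb{R}$-factorizable.
\end{corollary}

\begin{proof}
If ZFC is consistent, then so are $\mathrm{ZFC}+\mathrm{MA}_{\omega_1}$ (Solovay--Tennenbaum) and $\mathrm{ZFC}+2^{\omega_1}=\omega_2$ (G\"odel). The statement holds in models of the first theory by Theorem~\ref{thm:MA}, and it fails in a forcing extension of a model of the second by Theorem~\ref{thm:forcing}.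
\end{proof}

Theorem~\ref{thm:product} is proved in Section~\ref{sec:product} and Theorem~\ref{thm:MA} in Section~\ref{sec:MA}. Section~\ref{sec:forcing} defines the forcing notion for Theorem~\ref{thm:forcing}, and Section~\ref{sec:group} derives the theorem from the countable chain condition. That condition is the heart of the matter and is proved in Section~\ref{sec:ccc}.

As usual, $\omega_1$ and $\omega_2$ are the first two uncountable cardinals, an ordinal is the set of smaller ordinals (so $2=\{0,1\}$), and $[X]^{<\omega}$ is the set of finite subsets of $X$.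

\section{Products with a compact factor}\label{sec:product}

We use four textbook facts. For a compact Hausdorff space $K$, the space $C(K)$ is separable if and only if $K$ is metrizable. A nonseparable metric space contains, for some $\varepsilon>0$, an uncountable \emph{$\varepsilon$-separated} set, that is, a set whose distinct points have distance at least $\varepsilon$. A separable metrizable space embeds in $\mathbb{R}^\omega$. Finally, if $\{U_i\}$ is a discrete family and each continuous function $f_i$ vanishes off $U_i$, then $\sum_i f_i$ is continuous, because near each point the sum agrees with a single $f_i$. A family stays discrete when members are removed or shrunk.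

\begin{lemma}\label{lem:metric}
Let $G$ be $\mathbb{R}$-factorizable and let $\Phi\colon G\to M$ be a continuous map onto a separable metrizable space. Then $\Phi=\Psi\circ\pi$ for a continuous homomorphism $\pi$ of $G$ onto a second-countable group $H$ and a continuous map $\Psi\colon H\to M$.
\end{lemma}

\begin{proof}
Let $e=(e_n)_n\colon M\to\mathbb{R}^\omega$ be an embedding. Write $e_n\circ\Phi=h_n\circ\pi_n$ with $\pi_n\colon G\to H_n$ a continuous homomorphism, $H_n$ second-countable and $h_n$ continuous. Let $\pi=(\pi_n)_n\colon G\to\prod_nH_n$ and $H=\pi(G)$. If $\pi(g)=\pi(g')$, then $e_n\Phi(g)=e_n\Phi(g')$ for all $n$, so $\Phi(g)=\Phi(g')$. Hence $\Psi(\pi(g))=\Phi(g)$ defines a map $\Psi\colon H\to M$. It is continuous because each $e_n\circ\Psi$ is the composition of $h_n$ with the $n$th projection.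
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:product}]
\emph{Sufficiency.} Let $F\colon G\times K\to\mathbb{R}$ be continuous, and define $\Phi\colon G\to C(K)$ by $\Phi(g)=F(g,\cdot)$. This map is continuous. Indeed, given $g_0$ and $\varepsilon>0$, each $k\in K$ has an open neighborhood $W_k$, and $g_0$ a neighborhood $V_k$, such that $F$ differs from $F(g_0,k)$ by less than $\varepsilon/2$ on $V_k\times W_k$. Finitely many $W_k$ cover $K$, and $\|\Phi(g)-\Phi(g_0)\|\le\varepsilon$ for $g$ in the intersection of the corresponding $V_k$.

The space $M=\Phi(G)$ is separable. If $K$ is metrizable, $M$ is a subspace of the separable metric space $C(K)$. Suppose that $G$ is pseudo-$\omega_1$-compact and $M$ is not separable, and take an uncountable $\varepsilon$-separated set $\{m_i\}\subset M$. A ball of radius $\varepsilon/8$ meets at most one of the balls $B(m_i,\varepsilon/4)$, since otherwise two of the $m_i$ would be closer than $3\varepsilon/4$. So these balls form a discrete family in $M$, and their preimages under $\Phi$ form an uncountable discrete family of nonempty open sets in $G$, a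 contradiction.

Lemma~\ref{lem:metric} gives $\Phi=\Psi\circ\pi$ with $\pi\colon G\to H$ and $\Psi\colon H\to M$. It remains to shrink $K$. Let $\{\psi_n:n<\omega\}$ be dense in $M$. The compact group $K$ is $\mathbb{R}$-factorizable, so Lemma~\ref{lem:metric}, applied to the map $(\psi_n)_n$ of $K$ onto its image in $\mathbb{R}^\omega$, gives a continuous homomorphism $\lambda$ of $K$ onto a second-countable group $L$ such that every $\psi_n$ is constant on the fibers of $\lambda$. Every element of $M$ is a uniform limit of functions $\psi_n$ and is therefore constant on these fibers too. The map $\lambda$ is a continuous surjection of compact Hausdorff spaces, hence a quotient map, so $\Psi(x)=\Psi'(x)\circ\lambda$ for a unique $\Psi'(x)\in C(L)$. The map $\Psi'\colon H\to C(L)$ is continuous because $\psi\mapsto\psi\circ\lambda$ is an isometric embedding of $C(L)$ in $C(K)$. Evaluation $C(L)\times L\to\mathbb{R}$ is continuous, since $|\psi(l)-\psi_0(l_0)|\le\|\psi-\psi_0\|+|\psi_0(l)-\psi_0(l_0)|$. Thus $h(x,l)=\Psi'(x)(l)$ is continuous on the second-countable group $H\times L$, and $F=h\circ(\pi\times\lambda)$.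

\emph{Necessity.} Suppose that $\{U_\xi:\xi<\omega_1\}$ is a discrete family of nonempty open sets in $G$ and that $K$ is not metrizable. We build a map $G\to C(K)$ with nonseparable image. Choose $x_\xi\in U_\xi$ and continuous $b_\xi\colon G\to[0,1]$ with $b_\xi(x_\xi)=1$ and $b_\xi=0$ off $U_\xi$. Since $C(K)$ is not separable, it contains an $\varepsilon$-separated set $\{\varphi_\xi:\xi<\omega_1\}$. The family $\{U_\xi\times K\}$ is discrete, so
\[
F(x,k)=\sum_{\xi<\omega_1}b_\xi(x)\varphi_\xi(k)
\]
is continuous on $G\times K$, and $F(x_\xi,\cdot)=\varphi_\xi$. Suppose that $F=h\circ\pi$ with $\pi\colon G\times K\to H$ a continuous homomorphism and $H$ second-countable. Let $N$ be the kernel of $k\mapsto\pi(e,k)$, a closed normal subgroup of $K$. The induced map $K/N\to H$ is a continuous injection of a compact space into a Hausdorff space, hence an embedding. So $K/N$ is metrizable and $C(K/N)$ is separable. For $k\in K$ and $n\in N$,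
\[
\varphi_\xi(kn)=h\bigl(\pi(x_\xi,k)\,\pi(e,n)\bigr)=h\bigl(\pi(x_\xi,k)\bigr)=\varphi_\xi(k).
\]
Thus all $\varphi_\xi$ lie in the isometric copy of $C(K/N)$ in $C(K)$, which is separable and cannot contain an uncountable $\varepsilon$-separated set.
\end{proof}

\section{Martin's axiom excludes uncountable discrete families}\label{sec:MA}

\subsection{From the diagonal to the square}

The proof of Theorem~\ref{thm:MA} uses $\mathbb{R}$-factorizability only through the next lemma. Think of the products $g_iy_j$ as entries of a matrix. An open condition on $f$ that holds along the diagonal holds on the whole square over an uncountable set of indices.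

\begin{lemma}\label{lem:square}
Let $G$ be $\mathbb{R}$-factorizable, $f\colon G\to\mathbb{R}$ continuous and $W\subset\mathbb{R}$ open. Let $A$ be uncountable and let $g_i,y_i\in G$ satisfy $f(g_iy_i)\in W$ for $i\in A$. Then there is an uncountable $B\subset A$ with $f(g_iy_j)\in W$ for all $i,j\in B$.
\end{lemma}

\begin{proof}
Write $f=h\circ\pi$ with $\pi\colon G\to H$, and fix a countable base of $H$. The map $(a,b)\mapsto h(ab)$ is continuous, so for each $i$ there are basic sets $P_i\ni\pi(g_i)$ and $P_i'\ni\pi(y_i)$ with $h(P_iP_i')\subset W$. Let $B$ be an uncountable set of indices with the same pair $(P_i,P'_i)$.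
\end{proof}

\begin{example}\label{ex:narrow}
Let $U$ be an open neighborhood of the identity $e$ in an $\mathbb{R}$-factorizable group $G$. Then countably many translates $aU$ cover $G$. Otherwise choose recursively $a_\eta\notin\bigcup_{\xi<\eta}a_\xi U$ for $\eta<\omega_1$, put $g_\xi=a_\xi^{-1}$, $y_\xi=a_\xi$, and take a continuous $f\colon G\to[0,1]$ with $f(e)=1$ and $f=0$ off $U$. Then $f(g_\xi y_\xi)=1$, while $f(g_\xi y_\eta)=0$ for $\xi<\eta$. This contradicts Lemma~\ref{lem:square} with $W=(0,\infty)$. For $U=\{e\}$ we see that a discrete $\mathbb{R}$-factorizable group is countable.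
\end{example}

We want to run this argument with a discrete family $\{U_\xi\}$ in place of the single set $U$: the diagonal entry $g_\xi y_\xi$ will lie in $U_\xi$, and $f$ will be a sum of bumps supported in the sets $U_\xi$. A recursion keeps the entry $g_\xi y_\eta$, $\xi<\eta$, out of $U_\xi$ and $U_\eta$. The new difficulty is that this entry may fall into $U_\zeta$ for a third index $\zeta$. We need an uncountable set $A$ of indices such that this does not happen for $\xi,\eta,\zeta\in A$, and Martin's axiom will produce $A$ from finite approximations.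

\subsection{Combinatorial tools}

The \emph{$\Delta$-system lemma} says: if $(s_i)_{i\in A}$ is a family of finite sets with uncountable index set $A$, then there are an uncountable $B\subset A$ and a set $r$, the \emph{root}, with $s_i\cap s_j=r$ for all distinct $i,j\in B$.

\begin{lemma}\label{lem:free}
Let $A$ be uncountable and let $\Gamma(i)\subset A\setminus\{i\}$ be finite for $i\in A$. Then there is an uncountable $B\subset A$ with $i\notin\Gamma(j)$ for all $i,j\in B$.
\end{lemma}

\begin{proof}
Apply the $\Delta$-system lemma to the sets $\{i\}\cup\Gamma(i)$ to get $B_0$ and a root $r$, and let $B=B_0\setminus r$. If $i,j\in B$ and $i\in\Gamma(j)$, then $i\ne j$ and $i$ lies in both $\{i\}\cup\Gamma(i)$ and $\{j\}\cup\Gamma(j)$, so $i\in r$, a contradiction.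
\end{proof}

Let $P$ be a partially ordered set. Two elements are \emph{compatible} if they have a common lower bound. An \emph{antichain} is a set of pairwise incompatible elements, and $P$ satisfies the \emph{countable chain condition} (is \emph{ccc}) if all antichains are countable. A set $D\subset P$ is \emph{dense} if every element of $P$ has a lower bound in $D$. A \emph{filter} is an upward closed subset any two elements of which have a common lower bound in the subset. The axiom $\mathrm{MA}_{\omega_1}$ states that for every ccc poset and every family of at most $\omega_1$ dense subsets there is a filter that meets all of them.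

\begin{lemma}\label{lem:MAfilter}
Assume $\mathrm{MA}_{\omega_1}$. If $P$ is ccc and $p_\xi\in P$ for $\xi<\omega_1$, then there is an uncountable $A\subset\omega_1$ such that any finitely many $p_\xi$ with $\xi\in A$ have a common lower bound.
\end{lemma}

\begin{proof}
Call $q\in P$ \emph{thin} if it is compatible with $p_\xi$ for only countably many $\xi$. The thin elements are not dense. Otherwise a maximal antichain of thin elements would be a maximal antichain of $P$; it is countable, so $p_\xi$ is incompatible with all of its members for large $\xi$, against maximality. So there is $p\in P$ below which no element is thin. The sets $\{q\le p:q\le p_\xi\text{ for some }\xi>\alpha\}$, $\alpha<\omega_1$, are then dense in the ccc poset $\{q:q\le p\}$. Take a filter of this poset that meets them all, and let $A$ be the set of $\xi$ such that $p_\xi$ lies above a member of the filter.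
\end{proof}

\subsection{The matrix and the poset}

Let $G$ be $\mathbb{R}$-factorizable and suppose that $\{O_\delta:\delta<\omega_1\}$ is a discrete family of nonempty open sets. Pick $y_\delta\in O_\delta$. By recursion on $\eta<\omega_1$ choose pairwise distinct $\delta(\eta)<\omega_1$ and put $x_\eta=y_{\delta(\eta)}$ and $g_\eta=x_\eta y_\eta^{-1}$, in such a way that $O_{\delta(\eta)}$ contains none of the points $g_\xi y_\eta$, $\xi<\eta$. This is possible because a countable set meets only countably many of the disjoint sets $O_\delta$. Let
\[
U_\xi=O_{\delta(\xi)}\cap g_\xi O_\xi .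
\]
Then $x_\xi=g_\xi y_\xi\in U_\xi$, the family $\{U_\xi\}$ is discrete, and
\begin{enumerate}
\item[(d1)] $g_\xi y_\eta\notin U_\xi$ for $\eta\ne\xi$, since otherwise $y_\eta\in O_\xi$;
\item[(d2)] $g_\xi y_\eta\notin U_\eta$ for $\xi<\eta$, by the choice of $\delta(\eta)$.
\end{enumerate}
Choose continuous $\varphi_\xi\colon G\to[0,1]$ with $\varphi_\xi(x_\xi)=1$ and $\varphi_\xi=0$ off $U_\xi$. The sum of any subfamily of the $\varphi_\xi$ is continuous, and at each point at most one $\varphi_\xi$ is nonzero.

Let $\mathcal{S}$ be the set of finite $s\subset\omega_1$ such that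
\[
\varphi_\zeta(g_\xi y_\eta)<\tfrac12\quad\text{for all pairwise distinct }\xi,\eta,\zeta\in s,
\]
ordered by reverse inclusion. Subsets of elements of $\mathcal{S}$ are in $\mathcal{S}$, so $s,s'\in\mathcal{S}$ are compatible exactly when $s\cup s'\in\mathcal{S}$. We ask for $\varphi_\zeta<\frac12$ and not for $\varphi_\zeta=0$ because Lemma~\ref{lem:square} carries only open conditions from the diagonal to the square.

\begin{proposition}\label{prop:Sccc}
Every uncountable subfamily of $\mathcal{S}$ contains an uncountable family of pairwise compatible elements. In particular, $\mathcal{S}$ is ccc.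
\end{proposition}

\begin{proof}
After thinning out, the family is a $\Delta$-system $s_i=\{\xi_i^1<\dots<\xi_i^k\}$, $i\in A$, with root $r$, and $r$ occupies the same positions in all $s_i$. The sets $s_i\setminus r$ are pairwise disjoint. A triple of distinct $\xi,\eta,\zeta\in s_i\cup s_j$ that does not lie in one of the two sets has either $\xi,\eta$ in one set and $\zeta$ in the other set minus $r$, or one of $\xi,\eta$ in $s_i\setminus r$ and the other in $s_j\setminus r$. Steps 1 and 2 thin out $A$ so that triples of both kinds satisfy the defining inequality. Then $s_i\cup s_j\in\mathcal{S}$ for all remaining $i,j$.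

\emph{Step 1: $\xi,\eta$ in the same set.} Let $C_i$ be the set of $\zeta<\omega_1$ with $\varphi_\zeta(g_\xi y_\eta)\ge\frac12$ for some distinct $\xi,\eta\in s_i$. Each pair $(\xi,\eta)$ contributes at most one $\zeta$, so $C_i$ is finite, and so is $\Gamma(i)=\{j\ne i:C_i\cap(s_j\setminus r)\ne\emptyset\}$. By Lemma~\ref{lem:free} we may assume $C_i\cap(s_j\setminus r)=\emptyset$ for $i\ne j$.

\emph{Step 2: $\xi,\eta$ in different sets.} We treat the finitely many ordered pairs $(p,q)$ of nonroot positions, $p=q$ included, one after another. For the pair $(p,q)$ write $w_{ij}=g_{\xi_i^p}\,y_{\xi_j^q}$. We thin out the current index set so that for all $i\ne j$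
\begin{equation}\label{eq:cross}
\varphi_\zeta(w_{ij})<\tfrac12\qquad\text{for all }\zeta\in(s_i\cup s_j)\setminus\{\xi_i^p,\xi_j^q\}.
\end{equation}
This property survives further thinning. Let $\Phi=\sum_{\zeta<\omega_1}\varphi_\zeta$. If $\Phi(w_{ii})\ge\frac12$, let $\delta_i$ be the unique index with $\varphi_{\delta_i}(w_{ii})\ge\frac12$. If $\delta_i\in s_i$, then $\delta_i=\xi_i^q$. For $p=q$ this holds because $w_{ii}=x_{\xi_i^q}$. For $p\ne q$, $s_i\in\mathcal{S}$ gives $\delta_i\in\{\xi_i^p,\xi_i^q\}$, and (d1) excludes $\xi_i^p$. So one of the following three cases holds for uncountably many $i$, and we keep only those.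

(a) $\Phi(w_{ii})<\frac12$. Lemma~\ref{lem:square} with $f=\Phi$ and $W=(-\infty,\frac12)$ gives an uncountable set of indices on which $\Phi(w_{ij})<\frac12$, and \eqref{eq:cross} follows.

(b) $\delta_i\notin s_i$. Then $\delta_i\notin r$. The set $\Gamma(i)=\{j\ne i:\delta_i\in s_j\setminus r\}$ has at most one element, and by Lemma~\ref{lem:free} we may assume $\delta_i\notin s_j$ for all $i,j$. Let $T$ be the set of the remaining $\delta_i$. Apply Lemma~\ref{lem:square} to $f=\sum_{\delta\in T}\varphi_\delta$ and $W=(0,\infty)$. On an uncountable set of indices $w_{ij}\in U_\delta$ for some $\delta\in T$. Since $\delta\notin s_i\cup s_j$, every $\varphi_\zeta$ with $\zeta\in s_i\cup s_j$ vanishes at $w_{ij}$.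

(c) $\delta_i=\xi_i^q$. Then $w_{ii}$ lies in the open set $U_i'=U_{\xi_i^q}\cap g_{\xi_i^p}O_{\xi_i^q}$. Choose continuous $e_i\colon G\to[0,1]$ with $e_i(w_{ii})=1$ and $e_i=0$ off $U_i'$. The indices $\xi_i^q$ are distinct, so $\{U_i'\}$ is discrete and $f=\sum_ie_i$ is continuous. By Lemma~\ref{lem:square} with $W=(0,\infty)$, on an uncountable set of indices each $w_{ij}$, $i\ne j$, lies in $U_l'$ for some $l$, and then $\varphi_{\xi_l^q}$ is the only function $\varphi_\zeta$ that can be nonzero at $w_{ij}$. If $l=i$, then $y_{\xi_j^q}\in O_{\xi_i^q}$, which is impossible since $\xi_j^q\ne\xi_i^q$. If $l=j$, then $\xi_l^q$ is one of the two indices excluded in \eqref{eq:cross}. If $l\notin\{i,j\}$, then $\xi_l^q\in s_l\setminus r$ is not in $s_i\cup s_j$. So \eqref{eq:cross} holds.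
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:MA}]
Assume $\mathrm{MA}_{\omega_1}$ and suppose that some $\mathbb{R}$-factorizable group $G$ has an uncountable discrete family of nonempty open sets. Construct $g_\xi,y_\xi,\varphi_\xi$ and $\mathcal{S}$ as above. Singletons belong to $\mathcal{S}$. Proposition~\ref{prop:Sccc} and Lemma~\ref{lem:MAfilter}, applied to $p_\xi=\{\xi\}$, give an uncountable $A\subset\omega_1$ all of whose finite subsets are in $\mathcal{S}$. Let $f=\sum_{\zeta\in A}\varphi_\zeta$. Then $f(g_\xi y_\xi)=1$ for $\xi\in A$. Let $\xi<\eta$ in $A$. At the point $g_\xi y_\eta$ the functions $\varphi_\xi$ and $\varphi_\eta$ vanish by (d1) and (d2), every other $\varphi_\zeta$ with $\zeta\in A$ is less than $\frac12$ because $\{\xi,\eta,\zeta\}\in\mathcal{S}$, and at most one term is nonzero. So $f(g_\xi y_\eta)<\frac12$, which contradicts Lemma~\ref{lem:square} with $W=(\frac12,\infty)$. The second sentence of the theorem follows from Theorem~\ref{thm:product}.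
\end{proof}

\section{A forcing notion for the counterexample}\label{sec:forcing}

\subsection{Topologies given by linear maps}

Let $G$ be the $\mathbb{F}_2$-vector space of finite subsets of $\omega_1$, with basis $x_\xi=\{\xi\}$, $\xi<\omega_1$. For $g\ne0$, $\max g$ is the largest element of the set $g$, and $\max0=0$. For finite $a\subset\omega_1$ let $H_a=\langle x_\xi:\xi\in a\rangle$. Fix an $\mathbb{F}_2$-vector space $Q$ of countably infinite dimension, with the discrete topology.

Let $(\chi_e)_{e\in\Lambda}$ be a family of linear maps $G\to Q$. For finite $s\subset\Lambda$ put $N_s=\bigcap_{e\in s}\ker\chi_e$, with $N_\emptyset=G$. The cosets $g+N_s$ form a base of a group topology $\sigma$ on $G$, which is Hausdorff if and only if every $g\ne0$ has $\chi_e(g)\ne0$ for some $e$.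

\begin{lemma}\label{lem:criterion}
Suppose that $\sigma$ is Hausdorff and that for every pair of $\sigma$-open sets $A_0,A_1$ with $A_0\cup A_1=G$ there is a countable $E\subset\Lambda$ such that every $g\in G$ satisfies $g+\ker\chi_e\subset A_\ell$ for some $e\in E$ and $\ell<2$. Then $(G,\sigma)$ is $\mathbb{R}$-factorizable.
\end{lemma}

\begin{proof}
Let $f\colon G\to\mathbb{R}$ be continuous. For rationals $r<r'$ the open sets $\{f>r\}$ and $\{f<r'\}$ cover $G$. Let $E$ be the union of the countable sets given by the hypothesis for all such pairs. Let $\chi_E=(\chi_e)_{e\in E}\colon G\to Q^E$ and $H=\chi_E(G)$. Since $Q$ and $E$ are countable, $H$ is second-countable, and $\chi_E$ is a continuous homomorphism. Given $g$ and $\varepsilon>0$, take rationals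
\[
f(g)-\varepsilon<r_1<r_1'<f(g)<r_2<r_2'<f(g)+\varepsilon .
\]
For the pair $(r_1,r_1')$ there is $e\in E$ such that $g+\ker\chi_e$ lies in $\{f>r_1\}$ or in $\{f<r_1'\}$, and the second alternative fails at $g$. For the pair $(r_2,r'_2)$ there is $e'\in E$ such that $g+\ker\chi_{e'}$ lies in $\{f>r_2\}$ or in $\{f<r_2'\}$, and the first alternative fails at $g$. So $|f(g+u)-f(g)|<\varepsilon$ for all $u\in\ker\chi_e\cap\ker\chi_{e'}$, and this subgroup is the preimage under $\chi_E$ of the open neighborhood $\{y\in H:y_e=y_{e'}=0\}$ of $0$. It follows that $f$ is constant on the fibers of $\chi_E$ and that $h(\chi_E(g))=f(g)$ defines a continuous function $h$ on $H$.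
\end{proof}

We want such a family together with a locally constant map $p$ of $G$ onto $\omega_1$. The two goals pull in opposite directions. A locally constant map on a second-countable space has countable range, so countably many $\chi_e$ cannot make $p$ locally constant; we shall use one linear map $c_g$ for each $g\in G$, with $p$ constant on $g+\ker c_g$. Yet for every $X\subset\omega_1$ the clopen partition into $p^{-1}(X)$ and its complement must be witnessed by countably many maps. So for each open cover $(A_0,A_1)$ we add countably many new maps $d_m$ that witness it. The new maps refine the topology and create new covers, and we repeat the step $\omega_2$ times. All maps are added by finite approximations, and the whole difficulty is to keep $\omega_1$ uncountable. The freedom in extending finite approximations comes from $\dim Q=\infty$.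

\begin{lemma}\label{lem:extend}
Let $U\le Y$ be finite $\mathbb{F}_2$-vector spaces, let $u\in Y$ satisfy $\langle u\rangle\cap U=0$, and let $\chi\colon U\to Q$ be linear. Then $\chi$ extends to a linear map $\chi^*\colon Y\to Q$ with $\ker\chi^*=\ker\chi+\langle u\rangle$.
\end{lemma}

\begin{proof}
Write $Y=U\oplus\langle u\rangle\oplus C$, put $\chi^*(u)=0$, and let $\chi^*|C$ be injective with $\chi^*(C)\cap\chi(U)=0$. If $y\in U$, $c\in C$ and $\chi(y)+\chi^*(c)=0$, then $\chi(y)=\chi^*(c)=0$, so $y\in\ker\chi$ and $c=0$.
\end{proof}

\subsection{Facts about forcing}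

From now on we work in $V\models\mathrm{ZFC}+2^{\omega_1}=\omega_2$. Elements of a poset $P\in V$ are \emph{conditions}, and $q'\le q$ means that $q'$ is stronger. A filter $\mathcal{G}\subset P$ is \emph{generic} if it meets every dense set in $V$; the elements of the extension $V[\mathcal{G}]$ are the values of \emph{$P$-names}. We write $q\Vdash\phi$ if $\phi$ holds in $V[\mathcal{G}]$ for every generic $\mathcal{G}\ni q$. We use the following facts.
\begin{itemize}
\item Every statement true in $V[\mathcal{G}]$ is forced by some $q\in\mathcal{G}$. If $q$ forces that $\dot y$ belongs to a set $X\in V$, then some $r\le q$ \emph{decides} $\dot y$, that is, $r\Vdash\dot y=y$ for some $y\in X$.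
\item (Maximal principle.) If every condition forces $\exists y\,\phi(y)$, then there is a name $\dot y$ such that every condition forces $\phi(\dot y)$.
\item (Nice names.) Let $X\in V$. Every subset of $X$ in $V[\mathcal{G}]$ has the form $\{x\in X:\mathcal{A}_x\cap\mathcal{G}\ne\emptyset\}$ for a family $(\mathcal{A}_x)_{x\in X}\in V$ of antichains of $P$. Such a family is a \emph{nice name}.
\item If $P$ is ccc, then $V$ and $V[\mathcal{G}]$ have the same cardinals.
\end{itemize}
The sets $G$ and $Q$ are the same in $V$ and in all extensions, with $\omega_1$ read in $V$.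

\subsection{Conditions}

\begin{definition}\label{def:base}
A \emph{base entry} is a triple $(a,p,c)$ with $a\subset\omega_1$ finite, $p\colon H_a\to\omega_1$, and $c=(c_g)_{g\in H_a}$ a family of linear maps $H_a\to Q$, such that
\begin{enumerate}
\item[(B1)] $p(x_\xi)=\xi$ for $\xi\in a$, and $p(g)\le\max g$ for $g\in H_a$;
\item[(B2)] $p(g+u)=p(g)$ whenever $g\in H_a$ and $u\in\ker c_g$.
\end{enumerate}
An entry $(a',p',c')$ \emph{extends} $(a,p,c)$ if $a'\supset a$, $p'$ extends $p$, and $c'_g$ extends $c_g$ for $g\in H_a$.
\end{definition}

The bound $p(g)\le\max g$ is needed for the chain condition: without it, entries with $a=\{0,1\}$, injective $c_g$ and different values $p(x_0+x_1)$ would form an uncountable antichain.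

\begin{definition}\label{def:stage}
A \emph{stage entry} is a tuple $\tau=(H,S,F,n,\ell,d)$ with $H$ a finite subspace of $G$, $S\subset H$, $F\subset\omega$ finite, $n\colon S\to F$, $\ell\colon S\to2$, and $d=(d_m)_{m\in F}$ a family of linear maps $H\to Q$. Its set of \emph{demands} is
\[
\operatorname{Dem}(\tau)=\{(g+u,\ell(g)):g\in S,\ u\in\ker d_{n(g)}\}\subset H\times2 .
\]
An entry $\tau'$ \emph{extends} $\tau$ if $H'\supset H$, $S'\supset S$, $F'\supset F$, and $n',\ell'$ and $d'_m$ ($m\in F$) extend $n,\ell$ and $d_m$.
\end{definition}

The entry promises, for $g\in S$, that the coset of $g$ modulo the kernel of the $n(g)$th new map will lie in $A_{\ell(g)}$; the demands are the part of the promise that is visible in $H$.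

For $1\le\beta\le\omega_2$ the set of \emph{coordinates} below $\beta$ is
\[
\Lambda_\beta=\{(0,g):g\in G\}\cup\{(\gamma,m):1\le\gamma<\beta,\ m<\omega\}.
\]
By recursion on $1\le\alpha\le\omega_2$ we define posets $P_\alpha$. A generic filter on $P_\alpha$ will determine linear maps $\chi_e\colon G\to Q$ for $e\in\Lambda_\alpha$ (Lemma~\ref{lem:generic}). In the extension by $P_\alpha$, an \emph{$\alpha$-cover} is a quadruple $(A_0,A_1,s_0,s_1)$ with
\[
A_0\cup A_1=G,\qquad s_\ell\colon A_\ell\to[\Lambda_\alpha]^{<\omega},\qquad g+N_{s_\ell(g)}\subset A_\ell\ \text{ for }g\in A_\ell,\ \ell<2 .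
\]
So an $\alpha$-cover is a cover by two open sets with explicit witnesses for openness. For $\alpha<\omega_2$ we also fix a $P_\alpha$-name for an $\alpha$-cover $(A_0^\alpha,A_1^\alpha,s_0^\alpha,s_1^\alpha)$, the \emph{cover at stage $\alpha$}; its choice is described in Section~\ref{sub:book}, and nothing before that depends on it.

\begin{definition}\label{def:P}
Suppose that $P_\beta$ and the cover at stage $\beta$ are given for $1\le\beta<\alpha$. The poset $P_\alpha$ consists of the finite functions $q$ with $0\in\operatorname{dom}q\subset\alpha$ such that $q(0)$ is a base entry and, for each $\beta\in\operatorname{dom}q\setminus\{0\}$, $q(\beta)$ is a stage entry, $q|\beta\in P_\beta$, and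
\[
q|\beta\Vdash_{P_\beta}w\in A^\beta_\ell\qquad\text{for all }(w,\ell)\in\operatorname{Dem}(q(\beta)).
\]
We put $q'\le q$ if $\operatorname{dom}q'\supset\operatorname{dom}q$ and $q'(\beta)$ extends $q(\beta)$ for all $\beta\in\operatorname{dom}q$. We write $q(0)=(a^q,p^q,c^q)$, $H_0^q=H_{a^q}$, $q(\beta)=(H^q_\beta,S^q_\beta,F^q_\beta,n^q_\beta,\ell^q_\beta,d^q_\beta)$, and $P=P_{\omega_2}$.
\end{definition}

All entries are finite objects of $V$, and the order does not involve forcing. Note that $P_\beta=\{q\in P_\alpha:\operatorname{dom}q\subset\beta\}$ for $\beta\le\alpha$. To show that a finite function $q'$ of base and stage entries is a condition, we argue by induction along its domain: for each $\beta\in\operatorname{dom}q'\setminus\{0\}$ we may assume $q'|\beta\in P_\beta$ and must show that $q'|\beta$ forces the demands of $q'(\beta)$. If $q'$ extends a condition $q$ entry by entry and $q'(\beta)$ has the same demands as $q(\beta)$, there is nothing to show at $\beta$, since $q'|\beta\le q|\beta$.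

\begin{lemma}\label{lem:dense}
Let $q\in P_\alpha$ and $1\le\beta<\alpha$.
\begin{enumerate}
\item[(a)] If $r\in P_\beta$ and $r\le q|\beta$, then $r\cup q|[\beta,\alpha)$ is a condition below $q$.
\item[(b)] For every finite subspace $H\le G$ there is $q'\le q$ with the same domain, the same $S,F,n,\ell$ and the same demands at every stage, and with $H\subset H^{q'}_\gamma$ for all $\gamma\in\operatorname{dom}q$. Moreover $c^{q'}_g$ is injective for $g\in H_0^{q'}\setminus H_0^q$.
\item[(c)] For every $m<\omega$ there is $q'\le q$ with $\beta\in\operatorname{dom}q'$ and $m\in F^{q'}_\beta$.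
\item[(d)] For every $g\in G$ there is $q'\le q$ with $\beta\in\operatorname{dom}q'$ and $g\in S^{q'}_\beta$.
\end{enumerate}
Part \textup{(b)} also holds for $\alpha=1$.
\end{lemma}

\begin{proof}
(a) Below $\beta$ the function is the condition $r$; from $\beta$ on it has the entries of $q$.

(b) For $\gamma\ge1$ extend each $d^q_{\gamma,m}$ to $H^q_\gamma+H$ by Lemma~\ref{lem:extend} with $u=0$. The kernels do not change, hence neither do the demands. At $0$ take a finite $a'\supset a^q$ with $H\subset H_{a'}$, extend the old $c_g$ without changing kernels, let the new $c_g$ be injective, put $p(x_\xi)=\xi$ for new $\xi$, and $p=0$ at all other new points. Then (B1) holds; (B2) holds for old $g$ because $\ker c_g\subset H_0^q$, and for new $g$ because $\ker c_g=0$.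

(c) If $\beta\notin\operatorname{dom}q$, add the entry $(\{0\},\emptyset,\{m\},\emptyset,\emptyset,0)$, which has no demands. If $\beta\in\operatorname{dom}q$ and $m\notin F^q_\beta$, add $m$ with $d_m=0$; since $m$ is not a value of $n^q_\beta$, the demands do not change.

(d) By (c) and (b) we may assume $\beta\in\operatorname{dom}q$ and $g\in H^q_\beta$. Let $g\notin S^q_\beta$. Since $A^\beta_0\cup A^\beta_1=G$ is forced, there are $r\le q|\beta$ and $\ell<2$ with $r\Vdash g\in A^\beta_\ell$. Replace $q|\beta$ by $r$ using (a), take $m\notin F^q_\beta$ and an injective $d_m$ on $H^q_\beta$, and add $g$ to $S$ with $n(g)=m$ and $\ell(g)=\ell$. The only new demand is $(g,\ell)$.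
\end{proof}

Let $\mathcal{G}_\alpha$ be $P_\alpha$-generic and $1\le\beta<\alpha$. Then $\mathcal{G}_\beta=\mathcal{G}_\alpha\cap P_\beta$ is $P_\beta$-generic. Indeed, $q\le q|\beta$, so $q\in\mathcal{G}_\alpha$ implies $q|\beta\in\mathcal{G}_\beta$; if $q\in\mathcal{G}_\alpha$ lies below $r,r'\in\mathcal{G}_\beta$, so does $q|\beta$; and if $D\subset P_\beta$ is dense, then $\{q\in P_\alpha:q|\beta\in D\}$ is dense in $P_\alpha$ by Lemma~\ref{lem:dense}(a). A $P_\beta$-name is a $P_\alpha$-name, and it has the same value under $\mathcal{G}_\alpha$ as under $\mathcal{G}_\beta$.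

In $V[\mathcal{G}_\alpha]$ let $p$, $\chi_{(0,g)}=c_g$ and $\chi_{(\beta,m)}=d_{\beta,m}$ be the unions of the maps $p^q$, $c^q_g$ and $d^q_{\beta,m}$ over those $q\in\mathcal{G}_\alpha$ for which they are defined. For $e\in\Lambda_\beta$ the map $\chi_e$ is the same whether computed from $\mathcal{G}_\alpha$ or from $\mathcal{G}_\beta$.

\begin{lemma}\label{lem:generic}
In $V[\mathcal{G}_\alpha]$, $p$ is a map $G\to\omega_1$, each $\chi_e$ with $e\in\Lambda_\alpha$ is a linear map $G\to Q$, and:
\begin{enumerate}
\item[(a)] $p(x_\xi)=\xi$ for all $\xi$, and $p(g+u)=p(g)$ for all $g\in G$, $u\in\ker c_g$;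
\item[(b)] for every $g\ne0$ there is $\xi$ with $c_{x_\xi}(g)\ne0$;
\item[(c)] for $1\le\beta<\alpha$ and $g\in G$ there are $m<\omega$ and $\ell<2$ with $g+\ker d_{\beta,m}\subset A^\beta_\ell$.
\end{enumerate}
\end{lemma}

\begin{proof}
The unions are functions because $\mathcal{G}_\alpha$ is directed. They are defined on all of $G$, and the $\chi_e$ are linear, because by Lemma~\ref{lem:dense}(b),(c) every finite subspace lies in the relevant space $H^q_\gamma$ for densely many $q$. For (a) apply (B1) and (B2) to some $q\in\mathcal{G}_\alpha$ with $x_\xi,g,u\in H_0^q$. For (b), extend a given condition to $q$ with $g\in H^q_0$, and then apply Lemma~\ref{lem:dense}(b) with $H=\langle x_\xi\rangle$, $\xi\notin a^q$; the new map $c_{x_\xi}$ is injective on a space containing $g$. For (c) take $q\in\mathcal{G}_\alpha$ with $g\in S^q_\beta$, and let $m=n^q_\beta(g)$, $\ell=\ell^q_\beta(g)$. Given $u\in\ker d_{\beta,m}$, take $q'\le q$ in $\mathcal{G}_\alpha$ with $u\in H^{q'}_\beta$. Then $(g+u,\ell)$ is a demand of $q'(\beta)$, and $q'|\beta\in\mathcal{G}_\beta$ forces $g+u\in A^\beta_\ell$.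
\end{proof}

\subsection{Bookkeeping}\label{sub:book}

It remains to choose the covers so that every cover that ever appears is treated at some stage. This is the only place where $2^{\omega_1}=\omega_2$ is used. Fix in advance a surjection $\mathfrak{b}\colon[1,\omega_2)\to[1,\omega_2)\times\omega_2$ such that $\mathfrak{b}(\beta)=(\alpha,\delta)$ implies $\alpha\le\beta$: take an enumeration in which every pair occurs cofinally often, and replace the values that violate $\alpha\le\beta$ by $(1,0)$.

Let $1\le\alpha<\omega_2$ and suppose that $P_\alpha$ is defined. An $\alpha$-cover is coded by the subset $\{(g,\ell,s_\ell(g)):\ell<2,\ g\in A_\ell\}$ of $X_\alpha=G\times2\times[\Lambda_\alpha]^{<\omega}$. Since $|X_\alpha|=\omega_1$ and $|P_\alpha|\le\omega_1$, there are at most $(2^{\omega_1})^{\omega_1}=2^{\omega_1}=\omega_2$ nice $P_\alpha$-names for subsets of $X_\alpha$. By the maximal principle, each nice name can be replaced by a name that is forced to be the $\alpha$-cover coded by the nice name if there is one, and the trivial cover $A_0=A_1=G$, $s_0\equiv s_1\equiv\emptyset$ otherwise. List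 the resulting names as $\dot{\mathfrak{d}}_{\alpha,\delta}$, $\delta<\omega_2$, with repetitions if necessary. Every $\alpha$-cover in $V[\mathcal{G}_\alpha]$ is the value of one of them.

The cover at stage $\beta$ is $\dot{\mathfrak{d}}_{\mathfrak{b}(\beta)}$. This is legitimate. If $\mathfrak{b}(\beta)=(\alpha,\delta)$, then $\alpha\le\beta$, so the name is available once $P_\beta$ is defined. An $\alpha$-cover of $V[\mathcal{G}_\alpha]$ is a $\beta$-cover of $V[\mathcal{G}_\beta]$, because the definition refers only to elements of $G$ and to the maps $\chi_e$, which do not change. This completes the recursion.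

\section{The generic group}\label{sec:group}

\begin{proposition}\label{prop:ccc}
The poset $P=P_{\omega_2}$ is ccc.
\end{proposition}

The proof occupies Section~\ref{sec:ccc}. We first show that it yields Theorem~\ref{thm:forcing}.

\begin{proof}[Proof of Theorem~\ref{thm:forcing}]
Let $\mathcal{G}$ be $P$-generic over $V$. By Proposition~\ref{prop:ccc}, $\omega_1$ and $\omega_2$ are the same in $V$ and $V[\mathcal{G}]$, and $|G|=\omega_1$. Work in $V[\mathcal{G}]$ and let $\sigma$ be the topology given by the family $(\chi_e)_{e\in\Lambda_{\omega_2}}$. It is Hausdorff by Lemma~\ref{lem:generic}(b). By Lemma~\ref{lem:generic}(a), $p$ is onto $\omega_1$ and constant on the open neighborhood $g+\ker c_g$ of each $g$, so $p$ is a continuous map onto the discrete space $\omega_1$.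

We verify the hypothesis of Lemma~\ref{lem:criterion}. Let $A_0,A_1$ be open sets that cover $G$, and choose $s_\ell\colon A_\ell\to[\Lambda_{\omega_2}]^{<\omega}$ with $g+N_{s_\ell(g)}\subset A_\ell$. Since $|G|=\omega_1$ and $\omega_2$ is regular, all values of $s_0,s_1$ lie in $[\Lambda_{\alpha_0}]^{<\omega}$ for some $\alpha_0<\omega_2$. The code of $(A_0,A_1,s_0,s_1)$ is a subset of $X_{\alpha_0}$, so it has a nice $P$-name that consists of $\omega_1$ antichains. These are countable, and conditions have finite domains, so all conditions in the name lie in $P_\alpha$ for some $\alpha$ with $\alpha_0\le\alpha<\omega_2$. Hence the quadruple belongs to $V[\mathcal{G}_\alpha]$ and is an $\alpha$-cover there. It is the value of some $\dot{\mathfrak{d}}_{\alpha,\delta}$, and so it is the cover at a stage $\beta$ with $\mathfrak{b}(\beta)=(\alpha,\delta)$. By Lemma~\ref{lem:generic}(c) the set $E=\{(\beta,m):m<\omega\}$ is as required. Thus $(G,\sigma)$ is $\mathbb{R}$-factorizable.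

The sets $p^{-1}(\xi)$, $\xi<\omega_1$, form an open partition of $G$ into nonempty sets, which is a discrete family. So $G$ is not pseudo-$\omega_1$-compact, and Theorem~\ref{thm:product}, applied in $V[\mathcal{G}]$, gives the last assertion.
\end{proof}

\section{The countable chain condition}\label{sec:ccc}

\subsection{Good conditions}

When two conditions are amalgamated, the maps $d_{\beta,m}$ at a common stage $\beta$ acquire new kernel vectors, and new demands $z\in A^\beta_\ell$ arise. The only way we have to put a new point into $A^\beta_\ell$ is the defining property of a cover: if $w\in A^\beta_\ell$ and all coordinates in $s^\beta_\ell(w)$ vanish at $u$, then $w+u\in A^\beta_\ell$. To use it, a condition should control the coordinates in $s^\beta_\ell(w)$. For a condition $r$ let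
\[
\operatorname{Coord}(r)=\{(0,g):g\in H^r_0\}\cup\{(\gamma,m):\gamma\in\operatorname{dom}r\setminus\{0\},\ m\in F^r_\gamma\}.
\]
A condition $q$ is \emph{good} if
\begin{enumerate}
\item[(G1)] $H^q_\gamma\supset H^q_\beta$ for all $\gamma<\beta$ in $\operatorname{dom}q$;
\item[(G2)] $q|\beta\Vdash s^\beta_\ell(w)\subset\operatorname{Coord}(q|\beta)$ for all $\beta\in\operatorname{dom}q\setminus\{0\}$ and $(w,\ell)\in\operatorname{Dem}(q(\beta))$.
\end{enumerate}

\begin{lemma}\label{lem:good}
For every $q\in P_\alpha$ and every finite subspace $H\le G$ there is a good $q'\le q$ in $P_\alpha$ with $H\subset H^{q'}_\gamma$ for all $\gamma\in\operatorname{dom}q'$.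
\end{lemma}

\begin{proof}
Induction on $\alpha$. For $\alpha=1$ use Lemma~\ref{lem:dense}(b). If $\alpha$ is a limit, or $\alpha=\beta+1$ with $\beta\ge1$ and $\beta\notin\operatorname{dom}q$, then $q\in P_{\alpha'}$ for some $\alpha'$ with $1\le\alpha'<\alpha$, and the induction hypothesis applies. Let $\alpha=\beta+1$ with $1\le\beta\in\operatorname{dom}q$. By Lemma~\ref{lem:dense}(b) we may assume $H\subset H^q_\beta$. For each of the finitely many demands $(w,\ell)$ of $q(\beta)$, the condition $q|\beta$ forces $w\in A^\beta_\ell$, hence $s^\beta_\ell(w)\in[\Lambda_\beta]^{<\omega}$. Take $r\le q|\beta$ that decides all these sets, and extend $r$ by Lemma~\ref{lem:dense}(b),(c) so that the decided sets lie in $\operatorname{Coord}(r)$. By the induction hypothesis there is a good $r'\le r$ in $P_\beta$ with $H^q_\beta\subset H^{r'}_\gamma$ for all $\gamma\in\operatorname{dom}r'$. Then $q'=r'\cup\{(\beta,q(\beta))\}$ is a condition by Lemma~\ref{lem:dense}(a), and it is good because $\operatorname{Coord}(r')\supset\operatorname{Coord}(r)$.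
\end{proof}

\subsection{The smallest case}

Let $q_i$, $i<\omega_1$, be good conditions with domain $\{0,1\}$ and $a^{q_i}=\{\xi_i,\eta_i\}$, where $\xi_i<\eta_i<\xi_j<\eta_j$ for $i<j$. Write $v_i=x_{\xi_i}$, $w_i=x_{\eta_i}$, $H^i=\langle v_i,w_i\rangle$. Suppose that all maps in $q_i$ are injective on $H^i$, that $p^{q_i}(v_i+w_i)=\eta_i$, that $q_i(1)$ has $S=\{v_i\}$, $F=\{0\}$, $\ell(v_i)=0$, and that the values of $d_0$ and of $c_0$ at $v_i$ and at $w_i$ do not depend on $i$. The only demand of $q_i(1)$ is $(v_i,0)$.

Fix $i<j$. In a common extension of $q_i$ and $q_j$ the map $d_0$ vanishes at $v_i+v_j$ and $w_i+w_j$, so the points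
\[
z=v_i+w_i+w_j,\qquad z'=v_j+w_i+w_j
\]
must be forced into $A^1_0$. By (G2) we know only that $s^1_0(v_i)\subset\{(0,g):g\in H^i\}$. To reach $z$ from $v_i$ we would make all $c_g$, $g\in H^i$, vanish at $z+v_i=w_i+w_j$. For $g=w_i$, (B2) then requires $p(w_j)=p(w_i)$, against (B1). To reach $z$ from $v_j$ we would make $c_{v_j+w_j}$ vanish at $z+v_j=v_i+w_i+v_j+w_j$, and (B2) requires $p(v_i+w_i)=p(v_j+w_j)$, that is, $\eta_i=\eta_j$. The two given conditions cannot serve $z$.

A third condition can. Take $k<i$, put $u=z+v_k$, and extend also the base entry $q_k(0)$, letting all $c_g$ with $g\in H^k$ vanish at $u$. For $g=0$ there is no choice, and indeed $c_0(u)=0$, since $u=(v_i+v_k)+(w_i+w_j)$. Now (B2) requires $p(g+u)=p^{q_k}(g)$ for $g\in H^k$. The four points $g+u$ form the coset $z+H^k$, which is disjoint from $H^i\cup H^j\cup H^k$, so no value of $p$ was prescribed there by the three entries; and $p^{q_k}(g)\le\eta_k<\eta_j=\max(g+u)$ because $k$ was chosen small. Since $q_k|1$ forces $v_k\in A^1_0$, the new base entry forces $z=v_k+u\in A^1_0$. For $z'$ we take a fourth index $k'$, and the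 cosets $z+H^k$ and $z'+H^{k'}$ are disjoint. We do not extend $q_k(1)$ or $q_{k'}(1)$, so no further demands arise at stage $1$.

With several common stages $\beta_1<\dots<\beta_N$, a condition $q_k$ that serves a demand at $\beta_t$ must be extended at all stages below $\beta_t$. This creates new demands at $\beta_{t-1}$, which call for further auxiliary conditions, and so on downward (Figure~\ref{fig:levels}). The process stops after $N$ rounds.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[dashed,gray] (0,-0.3) -- (0,2.8);
\draw[dashed,gray] (3,-0.3) -- (3,2.8);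
\draw[dashed,gray] (6,-0.3) -- (6,2.8);
\node at (0,-0.6) {$0$};
\node at (3,-0.6) {$\beta_1$};
\node at (6,-0.6) {$\beta_2$};
\draw[thick,->] (0,2.5) -- (8.5,2.5);
\draw[thick,->] (0,2.1) -- (8.5,2.1);
\draw[thick] (0,1.45) -- (6,1.45);
\draw[thick] (0,1.05) -- (6,1.05);
\draw[thick] (0,0.4) -- (3,0.4);
\draw[thick] (0,0) -- (3,0);
\fill (0,2.5) circle (2pt) (3,2.5) circle (2pt) (6,2.5) circle (2pt);
\fill (0,2.1) circle (2pt) (3,2.1) circle (2pt) (6,2.1) circle (2pt);
\fill (0,1.45) circle (2pt) (3,1.45) circle (2pt) (0,1.05) circle (2pt) (3,1.05) circle (2pt);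
\fill (0,0.4) circle (2pt) (0,0) circle (2pt);
\draw[fill=white] (6,1.45) circle (2pt) (6,1.05) circle (2pt) (3,0.4) circle (2pt) (3,0) circle (2pt);
\node[left] at (-0.2,2.3) {$J_2$};
\node[left] at (-0.2,1.25) {$J_1\setminus J_2$};
\node[left] at (-0.2,0.2) {$J_0\setminus J_1$};
\end{tikzpicture}
\caption{Amalgamating two conditions (index set $J_2$) with common stages $0<\beta_1<\beta_2$. Each row is a condition $q_j$, and the line shows the stages at which the amalgam extends it. Conditions with index in $J_1\setminus J_2$ serve the new demands at $\beta_2$ and are extended only below $\beta_2$; those in $J_0\setminus J_1$ serve the new demands at $\beta_1$ and are extended only below $\beta_1$. Lower groups of rows have smaller indices.}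
\label{fig:levels}
\end{figure}

\subsection{A uniform family}

Let $q_i\in P$ for $i<\omega_1$. To prove Proposition~\ref{prop:ccc} we find two distinct indices with compatible conditions. By Lemma~\ref{lem:good} we may assume that all $q_i$ are good. Write $D_i=\operatorname{dom}q_i$, $q_i(0)=(a_i,p_i,c^i)$, $H^i=H_{a_i}$, and $q_i(\beta)=(H^i_\beta,S^i_\beta,F^i_\beta,n^i_\beta,\ell^i_\beta,d^i_\beta)$. By (G1), $H^i_\beta\subset H^i$. We pass to uncountable subfamilies, reindexed by $\omega_1$ in increasing order, to obtain the following.
\begin{enumerate}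
\item[(T1)] $D_i\cap D_j=\Delta$ for $i\ne j$, where $\Delta=\{0<\beta_1<\dots<\beta_N\}$. Put $\beta_{N+1}=\omega_2$.
\item[(T2)] $a_i\cap a_j=b$ for $i\ne j$; all $a_i$ have the same size $\nu$; and for $i<j$ every element of $b$ is below every element of $a_i\setminus b$, which is below every element of $a_j\setminus b$.
\end{enumerate}
The ordering in (T2) is obtained by recursion: the sets $a_i\setminus b$ are pairwise disjoint, so only countably many of them meet a given countable ordinal. Let $R=H_b$ and $C_i=H_{a_i\setminus b}$. Then $H^i=R\oplus C_i$ and $H^\infty:=\sum_iH^i=R\oplus\bigoplus_iC_i$. The \emph{$i$-component} of $z\in H^\infty$ is its projection to $C_i$; an element lies in $H^i$ if and only if all its components other than the $i$th vanish.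

Let $\bar H=\mathbb{F}_2^{\,\nu}$, and let $\theta_i\colon\bar H\to H^i$ be the isomorphism that sends the $\mu$th basis vector to $x_\xi$, where $\xi$ is the $\mu$th element of $a_i$. Since $b$ is an initial segment of each $a_i$, the maps $\theta_i^{-1}$ agree on $R$. So there is a linear map $\pi\colon H^\infty\to\bar H$, the \emph{collapse}, with $\pi|H^i=\theta_i^{-1}$ for all $i$; in particular $\theta_i\pi(\rho)=\rho$ for $\rho\in R$. Finally:
\begin{enumerate}
\item[(T3)] The following do not depend on $i$: the restriction $p_i|R$; the maps $\bar c_g=c^i_g\circ\theta_i$ for $g\in R$; and, for $\beta\in\Delta\setminus\{0\}$, the tuple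
\[
(\bar H_\beta,\bar S_\beta,F_\beta,\bar n_\beta,\bar\ell_\beta,\bar d_\beta)=\bigl(\pi(H^i_\beta),\ \pi(S^i_\beta),\ F^i_\beta,\ n^i_\beta\circ\theta_i,\ \ell^i_\beta\circ\theta_i,\ (d^i_{\beta,m}\circ\theta_i)_m\bigr).
\]
\end{enumerate}
There are only countably many possibilities for these objects, since $\bar H$ is finite, $Q$ is countable, and $p_i(g)\le\max g$.

\subsection{Auxiliary indices}

The next lemma contains the linear algebra of the proof. It chooses the auxiliary conditions and, for each, the vector $u_j$ at which its coordinates will be made to vanish.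

\begin{lemma}\label{lem:frame}
There are finite sets $J_N\subset J_{N-1}\subset\dots\subset J_0\subset\omega_1$ with $|J_N|=2$, levels $t(j)\in\{1,\dots,N+1\}$ and vectors $u_j\in H^*:=\sum_{k\in J_0}H^k$ for $j\in J_0$, such that with
\[
M_t=\sum_{j\in J_t}H^j_{\beta_t}\quad(1\le t\le N),\qquad\widetilde H^j=H^j+\langle u_j\rangle,
\]
the following hold.
\begin{enumerate}
\item[(U1)] $j\in J_t$ if and only if $t<t(j)$, for $j\in J_0$ and $0\le t\le N$.
\item[(U2)] $\pi(u_j)=0$.
\item[(U3)] If $u_j\ne0$, every element of $u_j+H^j$ has nonzero $k$-component for at least two indices $k>j$.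
\item[(U4)] $\widetilde H^j\cap\widetilde H^k=R$ for $j\ne k$.
\item[(U5)] $M_t\subset\bigcup_{j\in J_{t-1}}\widetilde H^j$ for $1\le t\le N$.
\item[(U6)] $M_{t'}\subset M_t$ for $1\le t<t'\le N$, and $u_j\in M_t$ for $1\le t<t(j)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Indices of level $t$ will be taken from the infinite interval $[\omega(t-1),\omega t)$, so that lower levels have smaller indices. Let $J_N=\{\omega N,\omega N+1\}$, with $t(j)=N+1$ and $u_j=0$ for $j\in J_N$. Suppose that $J_t$ and the $u_j$, $j\in J_t$, are given, $1\le t\le N$. Call $z\in M_t$ \emph{served} if $z\in\widetilde H^j$ for some $j\in J_t$. If $z,z'\in M_t$ and $z+z'\in R$, then both or neither are served, since $R\subset H^j$. Let $Z_t$ contain one representative of each class modulo $R$ of unserved elements of $M_t$. Assign to the elements of $Z_t$ pairwise distinct indices $k\in[\omega(t-1),\omega t)$, called \emph{auxiliary}. If $k$ is assigned to $z$, put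
\[
z_k=z,\qquad t(k)=t,\qquad u_k=z_k+\theta_k\pi(z_k).
\]
Let $J_{t-1}$ be $J_t$ together with these indices. Then (U1) and (U2) hold by construction.

(U3) Let $k$ be auxiliary. All nonzero components of $z_k\in M_{t(k)}$ have indices in $J_{t(k)}$, and these are larger than $k$. There are at least two, since otherwise $z_k\in H^j$ for some $j\in J_{t(k)}$ and $z_k$ would be served. Finally $u_k+H^k=z_k+H^k$, and adding an element of $H^k$ changes only the $k$-component. In particular $u_k\ne0$, so $u_j\ne0$ exactly for auxiliary $j$.

(U4) Let $j\ne k$ and $z\in\widetilde H^j\cap\widetilde H^k$. If $z\in H^j\cap H^k$, then $z\in R$. If $z\in H^k$ and $z\in u_j+H^j$ with $u_j\ne0$, then $z$ has at most one and at least two nonzero components, which is absurd; the same holds with $j$ and $k$ exchanged. It remains to exclude that $j,k$ are auxiliary and $z\in(z_j+H^j)\cap(z_k+H^k)$. Let $t(j)\le t(k)$. Since $j\notin J_{t(j)}\supset J_{t(k)}$, the $j$-components of $z_j$ and $z_k$ vanish. From $z\in z_k+H^k$ and $j\ne k$ we see that the $j$-component of $z$ vanishes. So $z+z_j$ is an element of $H^j$ with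 zero $j$-component, that is, $z+z_j\in R$. If $t(j)<t(k)$, then $k\in J_{t(j)}$ and $z_j\in z+R\subset\widetilde H^k$, so $z_j$ is served at level $t(j)$, a contradiction. If $t(j)=t(k)$, the same argument with $j,k$ exchanged gives $z+z_k\in R$, so $z_j+z_k\in R$ for two different representatives in $Z_{t(j)}$, again a contradiction.

(U5) A served element lies in $\widetilde H^j$ with $j\in J_t\subset J_{t-1}$. An unserved one lies in $z_k+R\subset u_k+H^k$ for some $k\in J_{t-1}$ of level $t$.

(U6) For $t<t'$ we have $J_{t'}\subset J_t$, and $H^i_{\beta_{t'}}\subset H^i_{\beta_t}$ by (G1), so $M_{t'}\subset M_t$. Let $j$ be auxiliary and $1\le t<t(j)$. Then $z_j\in M_{t(j)}\subset M_t$. By (T3), $\pi(z_j)\in\pi(M_{t(j)})=\bar H_{\beta_{t(j)}}$, so $\theta_j\pi(z_j)\in H^j_{\beta_{t(j)}}\subset H^j_{\beta_t}$, and $H^j_{\beta_t}\subset M_t$ because $j\in J_t$. Hence $u_j\in M_t$.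
\end{proof}

Two consequences will be used. By (U3), $u_j\notin H^j$ if $u_j\ne0$, since otherwise $0\in u_j+H^j$; so $\langle u_j\rangle\cap H^j=0$ and Lemma~\ref{lem:extend} applies to $u_j$ and any subspace of $H^j$. By (U2),
\begin{equation}\label{eq:tilde}
z\in\{\theta_j\pi(z),\ \theta_j\pi(z)+u_j\}\qquad\text{for }z\in\widetilde H^j,
\end{equation}
because $z=v+\varepsilon u_j$ with $v\in H^j$, $\varepsilon\in\{0,1\}$ gives $\pi(z)=\pi(v)$ and $v=\theta_j\pi(z)$.

We now build a condition $q^*$ with $q^*\le q_j|\beta_{t(j)}$ for all $j\in J_0$. For the two indices $j\in J_N$ this says $q^*\le q_j$.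

\subsection{The base entry of the amalgam}

Let $a^*=\bigcup_{j\in J_0}a_j$, so $H_{a^*}=H^*$. Define linear maps $c^*_g\colon H^*\to Q$ as follows.
\begin{itemize}
\item For $g\in R$, $c^*_g=\bar c_g\circ\pi$. This map extends $c^j_g$ for all $j\in J_0$.
\item For $g\in H^j\setminus R$ (the index $j\in J_0$ is unique), $c^*_g$ extends $c^j_g$ and $\ker c^*_g=\ker c^j_g+\langle u_j\rangle$.
\item For all other $g\in H^*$, $c^*_g$ is injective.
\end{itemize}
Condition (B2) now dictates $p^*$ on the spaces $\widetilde H^j$ and on $Y=\bigcup_{g\in R}(g+\ker c^*_g)$, and we must see that these instructions agree. First,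
\begin{equation}\label{eq:Y}
p_j(\theta_j\pi(z))=p_j(g)\qquad\text{for }g\in R,\ z\in g+\ker c^*_g,\ j\in J_0 .
\end{equation}
Indeed, $v=\theta_j\pi(z)$ satisfies $c^j_g(v+g)=\bar c_g(\pi(z)+\pi(g))=c^*_g(z+g)=0$, and (B2) for $q_j(0)$ gives $p_j(v)=p_j(g)$. Since $p_j|R$ does not depend on $j$, \eqref{eq:Y} shows that $p_j(\theta_j\pi(z))$ does not depend on $j$ for $z\in Y$. Note that $R\subset Y$. Put
\[
p^*(z)=
\begin{cases}
p_j(\theta_j\pi(z))&\text{if }z\in\widetilde H^j\cup Y\text{ with }j\in J_0,\\
0&\text{if }z\notin Y\cup\bigcup_{j\in J_0}\widetilde H^j.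
\end{cases}
\]
This is well defined: for $z\in Y$ all $j$ give the same value, and a point $z\notin Y$ lies in at most one $\widetilde H^j$ by (U4). On $H^j$ we have $p^*=p_j$.

\emph{(B1).} For $\xi\in a_j$, $p^*(x_\xi)=p_j(x_\xi)=\xi$. The bound $p^*(z)\le\max z$ holds where $p^*(z)=0$, and on each $H^j$. Let $z\in u_j+H^j$ with $u_j\ne0$. By (U3), $z$ contains an element of $a_k\setminus b$ for some $k>j$, which by (T2) exceeds all elements of $a_j$. So $\max z\ge\max\theta_j\pi(z)\ge p^*(z)$. Let $z\in g+\ker c^*_g$ with $g\in R$ and $z\notin R$. Then $z$ contains an element outside $b$, which exceeds all elements of $b$. So $\max z\ge\max g\ge p_j(g)=p^*(z)$ by \eqref{eq:Y}.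

\emph{(B2).} Let $u\in\ker c^*_g$. If $g\in R$, then $g+u\in Y$ and $p^*(g+u)=p_j(g)=p^*(g)$ by \eqref{eq:Y}. If $g\in H^j\setminus R$, then $u=\kappa+\varepsilon u_j$ with $\kappa\in\ker c^j_g$ and $\varepsilon\in\{0,1\}$. So $g+u\in\widetilde H^j$, $\theta_j\pi(g+u)=g+\kappa$, and $p^*(g+u)=p_j(g+\kappa)=p_j(g)=p^*(g)$. For all other $g$ we have $u=0$.

Thus $q^*(0)=(a^*,p^*,c^*)$ is a base entry that extends $q_j(0)$ for all $j\in J_0$.

\subsection{The stage entries of the amalgam}

Let $\operatorname{dom}q^*=\Delta\cup\bigcup_{j\in J_0}(D_j\cap\beta_{t(j)})$.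
\begin{itemize}
\item \emph{Private stages.} If $\beta\in D_j\setminus\Delta$ and $\beta<\beta_{t(j)}$ (the index $j$ is unique by (T1)), let $q^*(\beta)=(H^*,S^j_\beta,F^j_\beta,n^j_\beta,\ell^j_\beta,d^*_\beta)$, where $d^*_{\beta,m}$ extends $d^j_{\beta,m}$ from $H^j_\beta$ to $H^*$ and $\ker d^*_{\beta,m}=\ker d^j_{\beta,m}+\langle u_j\rangle$.
\item \emph{Common stages.} If $\beta=\beta_t$, $1\le t\le N$, let
\[
q^*(\beta)=\Bigl(M_t,\ \bigcup_{j\in J_t}S^j_\beta,\ F_\beta,\ \bigcup_{j\in J_t}n^j_\beta,\ \bigcup_{j\in J_t}\ell^j_\beta,\ d^*_\beta\Bigr),\qquad d^*_{\beta,m}=\bar d_{\beta,m}\circ\pi|M_t .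
\]
Here $\pi(M_t)=\bar H_\beta$, so $d^*_{\beta,m}$ is defined. For $j\ne k$ the set $S^j_\beta\cap S^k_\beta$ lies in $R$, where $n^j_\beta=\bar n_\beta\circ\pi=n^k_\beta$ and $\ell^j_\beta=\bar\ell_\beta\circ\pi=\ell^k_\beta$, so the unions are functions.
\end{itemize}
For $j\in J_0$ and $\gamma\in D_j\cap\beta_{t(j)}$ the entry $q^*(\gamma)$ extends $q_j(\gamma)$. At $0$ and at private stages this holds by construction. At $\gamma=\beta_t<\beta_{t(j)}$ it holds because $j\in J_t$ by (U1) and $\bar d_{\gamma,m}\circ\pi=d^j_{\gamma,m}$ on $H^j_\gamma$. Consequently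
\begin{equation}\label{eq:below}
q^*|\beta\le q_j|\beta\qquad\text{whenever }q^*|\beta\in P_\beta\text{ and }\beta\le\beta_{t(j)} .
\end{equation}
It remains to show that $q^*$ is a condition. The next lemma is the point of the construction: every demand of $q_j$ is also forced after translation by $u_j$. Equality $\beta=\beta_{t(j)}$ is allowed, although $q^*(\beta)$ need not extend $q_j(\beta)$ at that stage.

\begin{lemma}\label{lem:transfer}
Let $j\in J_0$, $\beta\in D_j\setminus\{0\}$, $\beta\le\beta_{t(j)}$, and $(w,\ell)\in\operatorname{Dem}(q_j(\beta))$. If $q^*|\beta\in P_\beta$, then $q^*|\beta$ forces $w\in A^\beta_\ell$ and $w+u_j\in A^\beta_\ell$.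
\end{lemma}

\begin{proof}
By \eqref{eq:below} and (G2), $q^*|\beta$ forces $w\in A^\beta_\ell$ and $s^\beta_\ell(w)\subset\operatorname{Coord}(q_j|\beta)$. By the definition of a $\beta$-cover it suffices to show that $q^*|\beta\Vdash\chi_e(u_j)=0$ for each $e\in\operatorname{Coord}(q_j|\beta)$. For this it suffices that the finite approximation of $\chi_e$ in $q^*|\beta$ is defined at $u_j$ and vanishes there. There are four kinds of coordinates.
\begin{itemize}
\item $e=(0,g)$, $g\in R$: $c^*_g(u_j)=\bar c_g(\pi(u_j))=0$ by (U2).
\item $e=(0,g)$, $g\in H^j\setminus R$: $u_j\in\ker c^*_g$ by definition.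
\item $e=(\gamma,m)$, $\gamma\in D_j\setminus\Delta$, $\gamma<\beta$, $m\in F^j_\gamma$: then $\gamma<\beta_{t(j)}$ is a private stage of $q^*$, and $u_j\in\ker d^*_{\gamma,m}$ by definition.
\item $e=(\beta_t,m)$, $\beta_t<\beta$, $m\in F_{\beta_t}$: then $t<t(j)$, so $u_j\in M_t$ by (U6), and $d^*_{\beta_t,m}(u_j)=\bar d_{\beta_t,m}(\pi(u_j))=0$ by (U2). \qedhere
\end{itemize}
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:ccc}]
We show $q^*\in P$ by induction along $\operatorname{dom}q^*$. Let $\beta\in\operatorname{dom}q^*\setminus\{0\}$, assume $q^*|\beta\in P_\beta$, and let $(z,\ell)$ be a demand of $q^*(\beta)$, say $z=g+u$ with $g\in S^{q^*}_\beta$, $\ell=\ell^{q^*}_\beta(g)$, $m=n^{q^*}_\beta(g)$ and $u\in\ker d^*_{\beta,m}$.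

\emph{Private stage} $\beta\in D_j\setminus\Delta$, $\beta<\beta_{t(j)}$. Here $u=\kappa+\varepsilon u_j$ with $\kappa\in\ker d^j_{\beta,m}$ and $\varepsilon\in\{0,1\}$. The pair $(g+\kappa,\ell)$ is a demand of $q_j(\beta)$, and $z=(g+\kappa)+\varepsilon u_j$. Lemma~\ref{lem:transfer} gives $q^*|\beta\Vdash z\in A^\beta_\ell$.

\emph{Common stage} $\beta=\beta_t$. Here $z\in M_t$, so by (U5) there is $j\in J_{t-1}$ with $z\in\widetilde H^j$. By (U1), $t\le t(j)$, that is, $\beta\le\beta_{t(j)}$. Since $g\in S^i_\beta$ for some $i\in J_t$, (T3) gives $\pi(g)\in\bar S_\beta$, $\bar n_\beta(\pi(g))=m$ and $\bar\ell_\beta(\pi(g))=\ell$. Also $\pi(u)\in\bar H_\beta$ and $\bar d_{\beta,m}(\pi(u))=0$. Applying $\theta_j$ and (T3) again, we get $\theta_j\pi(g)\in S^j_\beta$ with values $m$ and $\ell$, and $\theta_j\pi(u)\in\ker d^j_{\beta,m}$. So $(\theta_j\pi(z),\ell)$ is a demand of $q_j(\beta)$. By \eqref{eq:tilde}, $z$ is $\theta_j\pi(z)$ or $\theta_j\pi(z)+u_j$, and Lemma~\ref{lem:transfer} gives $q^*|\beta\Vdash z\in A^\beta_\ell$.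

Hence $q^*\in P$. By \eqref{eq:below} with $\beta=\beta_{N+1}=\omega_2$, $q^*\le q_j$ for both $j\in J_N$. So no family of $\omega_1$ conditions is an antichain.
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Subgroups, quotient groups and products of $\mathbb{R}$-factorizable groups},
\texttt{http://topology.nipissingu.ca/tp/reprints/v16/tp16019.pdf}.

\end{thebibliography}
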